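# Undecidability of dynamic epistemic logic with an unbounded past operator

## 1. Epistemic models, event models and histories

Fix a finite set $A$ of agents and a countable set of proposition letters. We assume that there is at least one letter $p$, since otherwise there are no formulas.

**Definition 1 (epistemic model).** An epistemic model $M=(W,\{\sim_i\}_{i\in A},V)$ has a nonempty set $W$ of worlds, an equivalence relation $\sim_i$ on $W$ for each agent, and a valuation $V$ of the letters.

*Example 1.* Let $W=\{u,v\}$, $u\sim_a v$, let $\sim_b$ be the identity, and let $p$ be true at $u$ only. Agent $a$ cannot tell $u$ from $v$, agent $b$ can.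

**Definition 2 (event model).** An event model $E=(S,\{\sim_i\}_{i\in A},\mathrm{pre})$ has a finite nonempty set $S$ of events, an equivalence relation $\sim_i$ on $S$ for each agent, and a precondition formula $\mathrm{pre}(e)$ for each $e\in S$, taken from the language of Definition 3. Event models are syntactic objects, so there are countably many. The *public announcement* $!P$ is the event model with one event, whose precondition is $P$.

*Example 2.* Let $S=\{e,f\}$, $\mathrm{pre}(e)=p$, $\mathrm{pre}(f)=\top$, $e\sim_b f$, and let $\sim_a$ be the identity. Under $e$, agent $a$ learns $p$. Under $f$, nothing is learned. Agent $b$ does not know which of the two happens.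

**Definition 3 (language).** Formulas and event models are defined by simultaneous induction:
$$\varphi::=p\mid\neg\varphi\mid\varphi\wedge\varphi\mid K_i\varphi\ (i\in A)\mid C_G\varphi\ (\emptyset\ne G\subseteq A)\mid\langle E,e\rangle\varphi\mid Y\varphi\mid P^*\varphi .$$
Here $\langle !P\rangle\varphi$ is the special case of a one-event model. We write $\Diamond_i=\neg K_i\neg$, $\top=\neg(p\wedge\neg p)$, $\bot=\neg\top$ and $H\varphi=\neg P^*\neg\varphi$. A formula is *dynamic-free* if it contains no $\langle E,e\rangle$. It is *epistemic* if it is built from letters, $\neg$, $\wedge$ and the $K_i$ only.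

*Example 3.* $\Diamond_aK_bp$ is epistemic. $HK_ap$ is dynamic-free but not epistemic. $\langle !K_ap\rangle YP^*p$ is neither.

**Definition 4 (the forest $\mathbb F(M)$).** Let $M$ be an epistemic model. The roots of $\mathbb F(M)$ are the worlds of $M$. A history is a finite sequence $h=w(E_1,e_1)\cdots(E_n,e_n)$ with $w\in W$. A root is a history, and $h(E,e)$ is a history iff $h$ is a history and $\mathrm{pre}(e)$ is true at $h$. So from every history all executable events of all event models branch. Letters keep the value that they have at the root. On roots, $\sim_i$ is as in $M$, and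
$$h(E,e)\sim_ih'(E',e')\iff h\sim_ih',\ E=E'\text{ and }e\sim_ie'\text{ in }E.$$

*Example 4.* Over the model of Example 1, $u(!p)$ is a history and $v(!p)$ is not. With $E$ from Example 2, the one-step histories are $u(E,e)$, $u(E,f)$ and $v(E,f)$. We have $u(E,e)\sim_bu(E,f)$ and $u(E,f)\sim_av(E,f)$, and $u(E,e)$ is $\sim_a$-related only to itself.

Each $\sim_i$ is an equivalence relation on histories. By its definition we can read off two facts, which are used all the time.

(1) If $h\sim_ih'$, then $h,h'$ have the same length and the same event models, and their prefixes of equal length are $\sim_i$-related (Perfect Recall).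

(2) For event sequences write $\sigma'\approx\sigma$ if they have the same event models $E_1,\dots,E_n$, and $\sigma'\sim_i\sigma$ if in addition their events are componentwise $\sim_i$-related. Then for histories, $w\sigma\sim_iw'\sigma'$ iff $w\sim_iw'$ and $\sigma\sim_i\sigma'$. For each $\sigma$ there are finitely many $\sigma'\approx\sigma$.

**Definition 5 (truth at a history).** Letters and Booleans are as usual, and:

- $K_i\varphi$ holds at $h$ iff $\varphi$ holds at all $h'$ with $h\sim_ih'$.
- $C_G\varphi$ holds at $h$ iff $\varphi$ holds at all histories reachable from $h$ by a finite nonempty chain of $\bigcup_{i\in G}\sim_i$ steps.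
- $\langle E,e\rangle\varphi$ holds at $h$ iff $h(E,e)$ is a history and $\varphi$ holds at $h(E,e)$.
- $Y\varphi$ holds at $h$ iff $h=h'(E,e)$ for some history $h'$ at which $\varphi$ holds.
- $P^*\varphi$ holds at $h$ iff $\varphi$ holds at some initial segment of $h$, including $h$ itself.

So $H\varphi$ says that $\varphi$ holds at all initial segments, including now. The strict version of $P^*$ is $YP^*$.

*Example 5.* At $u(!p)$ over Example 1, $K_ap$ is true, $YK_ap$ is false (at $u$, agent $a$ thinks $v$ possible), and $P^*\neg K_ap$ is true. At a root, no formula $Y\varphi$ is true, and $P^*\varphi$ says the same as $\varphi$.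

Definitions 4 and 5 refer to each other, so we must say along what measure they recurse. Put $|p|=1$, let unary operators $\neg,K_i,C_G,Y,P^*$ add $1$, and let
$$|\varphi\wedge\psi|=1+|\varphi|+|\psi|,\qquad |E|=\sum_{e\in S}|\mathrm{pre}(e)|,\qquad |\langle E,e\rangle\varphi|=1+|E|+|\varphi|.$$
For $\sigma=(E_1,e_1)\cdots(E_n,e_n)$ let $|\sigma|=\sum_k|E_k|$, let $\sigma{\restriction}k$ be the prefix of length $k$, and put
$$\mu(\sigma,\varphi)=|\sigma|+|\varphi|.$$
Truth of $\varphi$ at $w\sigma$ is defined by recursion on $\mu(\sigma,\varphi)$. Indeed, whether $w'\sigma'$ with $\sigma'\approx\sigma$ is a history depends on truth for the pairs $(\sigma'{\restriction}(k-1),\mathrm{pre}(e'_k))$, whose measure is at most $|\sigma'|=|\sigma|<\mu(\sigma,\varphi)$. The clauses for $\neg,\wedge,K_i,C_G$ go to a proper subformula with an event sequence $\approx\sigma$. The clauses for $Y,P^*$ go to a proper subformula with a prefix. The clause for $\langle E,e\rangle\varphi$ goes to $(\sigma,\mathrm{pre}(e))$ and to $(\sigma(E,e),\varphi)$, of measure $|\sigma|+|E|+|\varphi|<|\sigma|+1+|E|+|\varphi|$.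

**Definition 6 (satisfiable, valid).** A formula is *satisfiable* if it is true at some history of some $\mathbb F(M)$. It is *valid* if it is true at every history of every $\mathbb F(M)$, that is, if its negation is not satisfiable.

*Example 6.* $P^*K_ap\to K_ap$ is valid. Suppose $K_ap$ holds at a prefix of $h$ of length $t$, and $h\sim_ah'$. By (1) the prefix of $h'$ of length $t$ is $\sim_a$-related to that of $h$, so $p$ holds there, and since letters keep their values $p$ holds at $h'$. The same is not true for all formulas in place of $p$. Take worlds $u,v$ with $u\sim_bv$, with $\sim_a$ the identity and $p$ true at $u$ only. At $u$ we have $K_a\neg K_bp$. At $u(!p)$ we have $K_bp$, so $P^*K_a\neg K_bp\wedge\neg K_a\neg K_bp$ is true there. Along a history letters never change, but knowledge does.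

From computability we recall: a set is $\Sigma^0_1$ iff it is r.e., and $\Pi^0_1$ iff its complement is r.e. It is $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a computable map, and $\Pi^0_1$-complete if it is also $\Pi^0_1$. For example, halting of Turing machines on the blank tape is $\Sigma^0_1$-complete and non-halting is $\Pi^0_1$-complete. A $\Pi^0_1$-hard set is not r.e., and so not decidable.

## 2. The decision problem and its answer

Without $Y$ and $P^*$, Definition 3 is the usual language of $DEL$. The source of the problem, "Logical Dynamics of Information and Interaction", quotes two facts. Adding an unbounded *future* modality over such models yields highly undecidable logics: public announcement logic with common knowledge and Kleene iteration of announcements is $\Pi^1_1$-complete (Miller & Moss 2004). Adding only the one-step past operator $Y$ is taken not to endanger decidability. The operator $P^*$ lies in between: it is unbounded, but every history is finite, so it can go back only finitely many steps to the root. The question: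

*Does $DEL$ stay decidable over these forests when we add $P^*$? That is, is the set of valid formulas of Definition 3 decidable?*

The answer is no as soon as there are two agents. Precisely, we shall prove the following.

**Theorem 1 (undecidability).** Let $a\neq b$ be in $A$. From a Turing machine $T$ one can compute a dynamic-free formula $\Phi_T$, using only the letter $p$, the agents $a,b$, one outermost occurrence of $C_{\{a,b\}}$, and $Y,P^*$, such that:

1. if $\Phi_T$ is true at some history of some $\mathbb F(M)$, then $T$ halts on the blank tape;
2. if $T$ halts on the blank tape, then $\Phi_T$ is true at a history $w(!P_1)\cdots(!P_n)$ over a finite $M$, where all $P_t$ are epistemic formulas over $p,a,b$.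

Hence validity is $\Pi^0_1$-hard, so it is undecidable and not r.e. The same holds if forests are built only from some class of event models containing all public announcements of epistemic formulas.

**Theorem 2 (upper bound).** A formula true at $w\sigma$ in some $\mathbb F(M)$ is true at a history with the same event sequence $\sigma$ over a finite model. Hence the set of satisfiable formulas is r.e., and for $|A|\ge2$ validity is $\Pi^0_1$-complete.

**Theorem 3 (decidable side).** For every $A$ it is decidable whether a formula, all of whose operators $C_G$ (also those inside preconditions occurring in it) have $|G|=1$, is valid.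

**Corollary 4.** The set of valid formulas of the full language is decidable iff $|A|\le1$; for $|A|\ge2$ it is $\Pi^0_1$-complete. Without common knowledge it is decidable for every $A$.

The corollary follows from the theorems: if $|A|\le1$, every $C_G$ has $|G|=1$, so Theorem 3 covers the full language.

We prove Theorem 3 first. It is what one gets by trying to prove decidability, and it shows where that attempt stops. Then come Theorem 1 and Theorem 2.

## 3. Formulas without agents, and the laws that remove $\langle E,e\rangle$

Start with the smallest fragment: letters, Booleans, $Y$ and $P^*$. Truth at a history then depends only on the values of the letters at its root and on its length $t$, and all lengths occur (announce $\top$ repeatedly). Let $y(\varphi)$ be the nesting depth of $Y$ in $\varphi$. For a fixed valuation, the truth value of $\varphi$ at length $t$ is constant for $t\ge y(\varphi)$. For letters and Booleans this is clear. If $\psi$ is constant from $y(\psi)$ on, then $Y\psi$ is constant from $y(\psi)+1$ on. Finally, $P^*\psi$ is constant from $y(\psi)$ on, because a prefix longer than $y(\psi)$ at which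 $\psi$ holds brings no more than the prefix of length $y(\psi)$. So satisfiability is decided by checking lengths $t\le y(\varphi)$ and the finitely many valuations of the letters of $\varphi$. By itself, the unbounded past is harmless here.

Next we add dynamics and knowledge. Here the classical tool is a set of reduction laws that push $\langle E,e\rangle$ inwards. The following hold at all histories.

(3) $\langle E,e\rangle p\leftrightarrow\mathrm{pre}(e)\wedge p$

(4) $\langle E,e\rangle\neg\psi\leftrightarrow\mathrm{pre}(e)\wedge\neg\langle E,e\rangle\psi$

(5) $\langle E,e\rangle(\psi\wedge\chi)\leftrightarrow\langle E,e\rangle\psi\wedge\langle E,e\rangle\chi$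

(6) $\langle E,e\rangle K_i\psi\leftrightarrow\mathrm{pre}(e)\wedge\bigwedge_{e'\sim_ie}K_i(\mathrm{pre}(e')\to\langle E,e'\rangle\psi)$

(7) $\langle E,e\rangle Y\psi\leftrightarrow\mathrm{pre}(e)\wedge\psi$

(8) $\langle E,e\rangle P^*\psi\leftrightarrow\mathrm{pre}(e)\wedge(P^*\psi\vee\langle E,e\rangle\psi)$

All come directly from Definition 5, using that $h(E,e)$ is a history iff $\mathrm{pre}(e)$ holds at $h$. For (3), letters keep their values. For (6), the histories $\sim_i$-related to $h(E,e)$ are exactly the $h'(E,e')$ with $h'\sim_ih$, $e'\sim_ie$ and $\mathrm{pre}(e')$ true at $h'$. For (7), the predecessor of $h(E,e)$ is $h$. For (8), the initial segments of $h(E,e)$ are those of $h$ and $h(E,e)$ itself. Also, since $\sim_i$ is an equivalence relation,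

(9) $C_{\{i\}}\psi\leftrightarrow K_i\psi$ holds at all histories.

Let $\mathcal L_0$ be the language with $p,\neg,\wedge,K_i,Y,P^*$ only.

**Lemma 5 (elimination).** Every formula $\varphi$ as in Theorem 3 has a computable equivalent $\varphi^\circ\in\mathcal L_0$ (equivalent at all histories).

*Proof.* Equivalence at all histories is a congruence for $\neg,\wedge,K_i,C_G,Y,P^*$ and for each $\langle E,e\rangle$ with $E$ fixed. We define $\varphi^\circ$ by recursion on $|\varphi|$. For all formulas other than $\langle E,e\rangle\psi$ the definition is clear, with $(C_{\{i\}}\psi)^\circ=K_i\psi^\circ$ by (9). For $\langle E,e\rangle\psi$ the recursion already provides $\psi^\circ$ and $\mathrm{pre}(e')^\circ$ for all events $e'$ of $E$, because these formulas have smaller measure. We leave $E$ itself unchanged. By induction on $\chi\in\mathcal L_0$, laws (3)–(8) yield for every event $e'$ of $E$ an $\mathcal L_0$-formula equivalent to $\langle E,e'\rangle\chi$: in the right-hand sides write $\mathrm{pre}(\cdot)^\circ$ for the preconditions, and use the induction hypothesis for the formulas $\langle E,e''\rangle\psi$ that remain.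 Apply this to $e'=e$ and $\chi=\psi^\circ$. $\square$

No law for $\langle E,e\rangle C_G\psi$ with $|G|\ge2$ is in the list. The obvious analog of (6) for announcements would be $\langle !P\rangle C_G\psi\leftrightarrow P\wedge C_G(P\to\langle !P\rangle\psi)$, and it fails. Take worlds $u\sim_av\sim_bw$ (no other relations besides reflexive and symmetric ones), $p$ true at $u,w$ and false at $v$, and a letter $q$ true at $u$ only. After $!p$ the world $v$ is gone, so $u(!p)$ is related only to itself and $\langle !p\rangle C_{\{a,b\}}q$ holds at $u$. But $w$ is reachable from $u$, and $p\wedge\neg\langle !p\rangle q$ holds at $w$, so the right-hand side fails at $u$.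

## 4. Layered structures in place of forests

To prove Theorem 3 we must decide satisfiability of $\varphi\in\mathcal L_0$. The formula $\varphi$ is now dynamic-free, but it still talks about histories in forests, whose events have preconditions. We first replace forests by structures without preconditions.

**Definition 7 (layered structure).** A layered structure consists of disjoint nonempty sets $L_0,\dots,L_n$, equivalence relations $\sim_i$ on each $L_t$, maps $\pi:L_{t+1}\to L_t$ with $u\sim_iv\Rightarrow\pi(u)\sim_i\pi(v)$, and a valuation on $L_0$ which is inherited upwards along $\pi$. $\mathcal L_0$ is interpreted as expected: $K_i$ within a layer, $Y\psi$ holds at $v$ iff $v\notin L_0$ and $\psi$ holds at $\pi(v)$, and $P^*\psi$ holds at $v$ iff $\psi$ holds at some $\pi^j(v)$, $j\ge0$.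

*Example 7.* Over Example 1 take $L_0=\{u,v\}$, $L_1=\{u(!p)\}$ and $\pi(u(!p))=u$. Note that $\pi$ need not be onto.

**Lemma 6.** If $\varphi\in\mathcal L_0$ is satisfiable, it is true in the top layer of a layered structure.

*Proof.* Let $\varphi$ be true at a history with event models $E_1,\dots,E_n$. Let $L_t$ be the set of all histories with event models $E_1,\dots,E_t$, and let $\pi$ delete the last event. By (1), $\pi$ preserves $\sim_i$, and everything related to a point of $L_t$ lies in $L_t$. So $\mathcal L_0$-formulas have the same truth values as in the forest. $\square$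

The converse needs work, since we must find event models whose preconditions produce the given layers.

**Lemma 7.** If $\varphi\in\mathcal L_0$ is true somewhere in a finite layered structure, then $\varphi$ is satisfiable in some $\mathbb F(M)$.

*Proof.*

**Step 1: formulas that describe points.** Preconditions can only see what formulas can say, so we work up to indistinguishability. Let $u\simeq v$ iff $u,v$ satisfy the same $\mathcal L_0$-formulas. For each point $v$ let $\chi_v$ be the conjunction, over the finitely many points $v'\not\simeq v$, of an $\mathcal L_0$-formula true at $v$ and false at $v'$ (and $\top$ if there is no such $v'$). Then $\chi_v$ is true exactly at the points $\simeq v$. If $u\simeq v$, then: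

- $u,v$ lie in the same layer (consider $Y^j\top$) and agree on letters;
- $\pi(u)\simeq\pi(v)$ outside $L_0$ (consider $Y\psi$ for all $\psi$);
- if $u\sim_iu'$, there is $v'\sim_iv$ with $u'\simeq v'$, because $u\models\Diamond_i\chi_{u'}$ and hence $v\models\Diamond_i\chi_{u'}$.

**Step 2: the event models.** Each point of layer $t+1$ becomes an event that can be executed only above its $\pi$-image. Let $M=L_0$. Let $E_{t+1}$ have event set $L_{t+1}$ with its relations $\sim_i$, and $\mathrm{pre}(v)=\chi_{\pi(v)}$. Let $\mathcal H_t$ be the set of histories of $\mathbb F(M)$ with event models $E_1,\dots,E_t$, and let $last(h)\in L_t$ be the last event of $h$ (the root if $t=0$). For $h\in\mathcal H_t$ and $v\in L_t$ put $h\,\mathcal B\,v$ iff $last(h)\simeq v$.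

**Step 3: $\mathcal B$ is a bisimulation for knowledge and past.** By induction on $t$ we show:

- (i) each $v\in L_t$ equals $last(h)$ for some $h\in\mathcal H_t$;
- (ii) on layers $\le t$, $\mathcal B$ satisfies the clauses for letters (related points agree on letters), one-step past (predecessors of related points exist together and are related), and forth and back for all $\sim_i$.

From (ii) it follows that $\mathcal B$-related points satisfy the same $\mathcal L_0$-formulas, by induction on formulas. For $K_i$ this is forth and back, where by (1) all histories related to a member of $\mathcal H_t$ are in $\mathcal H_t$. For $P^*$, if $h\,\mathcal B\,v$, then by repeated use of the past clause the initial segments of $h$ are $\mathcal B$-related to the corresponding $\pi^j(v)$.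

For $t=0$ we have $\mathcal H_0=L_0$, and (i), (ii) are the properties of $\simeq$ in Step 1. For the step to $t+1$, let $h\in\mathcal H_t$ and $v\in L_{t+1}$. As $h\,\mathcal B\,last(h)$, the points $h$ and $last(h)$ satisfy the same formulas, so
$$h(E_{t+1},v)\in\mathcal H_{t+1}\iff h\models\chi_{\pi(v)}\iff last(h)\models\chi_{\pi(v)}\iff last(h)\simeq\pi(v).\tag{10}$$
For (i), take $h$ with $last(h)=\pi(v)$; by (10), $h(E_{t+1},v)\in\mathcal H_{t+1}$. For (ii), let $g=h(E_{t+1},u)\in\mathcal H_{t+1}$ and $u\simeq v$.

- *Past.* By (10), $last(h)\simeq\pi(u)\simeq\pi(v)$, so $h\,\mathcal B\,\pi(v)$.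
- *Letters.* $g$ agrees with $h$, $h$ with $\pi(v)$, and $\pi(v)$ with $v$.
- *Forth.* If $g\sim_ig'=h'(E_{t+1},u')$, then $u\sim_iu'$, so there is $v'\sim_iv$ with $u'\simeq v'$, that is, $g'\,\mathcal B\,v'$.
- *Back.* If $v\sim_iv'$, there is $u'\sim_iu$ with $u'\simeq v'$. Then $\pi(u)\sim_i\pi(u')$, and $h\,\mathcal B\,\pi(u)$ by (10). By the induction hypothesis there is $h'\in\mathcal H_t$ with $h'\sim_ih$ and $h'\,\mathcal B\,\pi(u')$. By (10), $g'=h'(E_{t+1},u')$ is a history; $g'\sim_ig$ and $g'\,\mathcal B\,v'$.

**Step 4: conclusion.** If $\varphi$ is true at $v\in L_t$, take $h\in\mathcal H_t$ with $last(h)=v$ by (i). Then $h\,\mathcal B\,v$, so $\varphi$ is true at $h$. $\square$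

## 5. Types of bounded depth: proof of Theorem 3

By Lemma 5 we may assume $\varphi\in\mathcal L_0$. Let $d$ be the $K$-depth of $\varphi$ (the maximal nesting of operators $K_i$), and let $\mathrm{Sub}_k$ be the set of subformulas of $\varphi$ of $K$-depth $\le k$. The plan is to describe a point by the formulas true there together with the shallower descriptions of its neighbors, and to treat time as a walk through the finite set of descriptions.

**Definition 8 (types).** $\mathbb T_0=\mathcal P(\mathrm{Sub}_0)$ and $\mathbb T_k=\mathcal P(\mathrm{Sub}_k)\times\mathcal P(\mathbb T_{k-1})^A$ for $k\ge1$. Write $\tau=(Th(\tau),(S_i(\tau))_{i\in A})$, and $Th(\tau)=\tau$ for $k=0$. These sets are finite and computable. In the conditions below on types in $\mathbb T_k$, formulas range over $\mathrm{Sub}_k$ unless stated otherwise.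

A type $\tau\in\mathbb T_k$ is *coherent* if $Th(\tau)$ respects $\neg,\wedge$ (that is, $\neg\psi\in Th(\tau)$ iff $\psi\notin Th(\tau)$, and $\psi\wedge\chi\in Th(\tau)$ iff both conjuncts are), and for $k\ge1$:

- (c1) $K_i\psi\in Th(\tau)$ iff $\psi\in Th(\rho)$ for all $\rho\in S_i(\tau)$;
- (c2) $K_i\psi\in Th(\tau)$ implies $\psi\in Th(\tau)$;
- (c3) for $\rho\in S_i(\tau)$ and $K_i\psi\in\mathrm{Sub}_{k-1}$: $K_i\psi\in Th(\rho)$ iff $K_i\psi\in Th(\tau)$;
- (c4) all $\rho\in S_i(\tau)$ are coherent.

It is *initial* if no $Y\psi$ is in $Th(\tau)$, [$P^*\psi\in Th(\tau)$ iff $\psi\in Th(\tau)$], and, for $k\ge1$, all $\rho\in S_i(\tau)$ are initial.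

For $\tau,\tau'\in\mathbb T_k$ put $\tau\to\tau'$ if:

- $p\in Th(\tau')$ iff $p\in Th(\tau)$, for each letter $p$;
- $Y\psi\in Th(\tau')$ iff $\psi\in Th(\tau)$;
- $P^*\psi\in Th(\tau')$ iff $\psi\in Th(\tau')$ or $P^*\psi\in Th(\tau)$;
- for $k\ge1$: for all $i$ and all $\rho'\in S_i(\tau')$ there is $\rho\in S_i(\tau)$ with $\rho\to\rho'$.

*Example 8.* Let $A=\{a\}$ and $\varphi=K_ap\wedge P^*\neg K_ap$, so $d=1$ and $\mathrm{Sub}_0=\{p\}$. Let $Th(\tau_0)=\{p,\neg K_ap,P^*\neg K_ap\}$ with $S_a(\tau_0)=\{\{p\},\emptyset\}$, and $Th(\tau_1)=\{p,K_ap,P^*\neg K_ap,\varphi\}$ with $S_a(\tau_1)=\{\{p\}\}$. Both are coherent: in $\tau_0$, $K_ap$ is absent and $p\notin\emptyset\in S_a(\tau_0)$, and in $\tau_1$, $K_ap$ is present and $p\in\{p\}$. Also $\tau_0$ is initial and $\tau_0\to\tau_1$, where $\{p\}\in S_a(\tau_1)$ has the predecessor $\{p\}\in S_a(\tau_0)$. These are the types of $u$ and $u(!p)$ in Example 5.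

**Proposition 8.** $\varphi$ is satisfiable iff there are $n\ge0$ and coherent $\tau_0\to\tau_1\to\dots\to\tau_n$ in $\mathbb T_d$ with $\tau_0$ initial and $\varphi\in Th(\tau_n)$.

The right-hand side is reachability in a finite computable graph, so Theorem 3 follows from Proposition 8 (applied to the negation of the formula whose validity is asked).

*Proof.*

**Step 1 ($\Rightarrow$): read off the types.** By Lemma 6 take a layered structure with $\varphi$ true at $v_n\in L_n$, and let $v_t=\pi(v_{t+1})$. For any point $v$ let $tp_0(v)=\{\psi\in\mathrm{Sub}_0:v\models\psi\}$ and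
$$tp_k(v)=\big(\{\psi\in\mathrm{Sub}_k:v\models\psi\},\ (\{tp_{k-1}(v'):v'\sim_iv\})_{i\in A}\big).$$
By induction on $k$ these types are coherent: (c1) is the truth clause for $K_i$, since $K_i\psi\in\mathrm{Sub}_k$ implies $\psi\in\mathrm{Sub}_{k-1}$; (c2) and (c3) hold because $\sim_i$ is an equivalence relation; (c4) is the induction hypothesis. They are initial for points of $L_0$. Also $tp_k(\pi(v))\to tp_k(v)$: the first three clauses are the semantics of letters, $Y$, $P^*$, and for $\rho'=tp_{k-1}(v')$ with $v'\sim_iv$ take $\rho=tp_{k-1}(\pi(v'))$, where $\pi(v')\sim_i\pi(v)$, and use induction. Put $\tau_t=tp_d(v_t)$.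

**Step 2 ($\Leftarrow$): unravel each $\tau_t$ into a layer.** Let $L_t$ be the set of sequences $(i_1,\rho_1,\dots,i_r,\rho_r)$, $0\le r\le d$, with $i_q\neq i_{q+1}$, $\rho_1\in S_{i_1}(\tau_t)$ and $\rho_{q+1}\in S_{i_{q+1}}(\rho_q)$, made disjoint for different $t$. The type of such a node is $\rho_r\in\mathbb T_{d-r}$, and $\tau_t$ for the empty sequence, the *root*. By (c4) all these types are coherent, and on $L_0$ all are initial. A node $y(i,\rho)$ is called an *$i$-child* of $y$. Let the $\sim_i$-classes be the sets $\{y\}\cup\{i\text{-children of }y\}$ for $y$ not itself an $i$-child. As $i$-children have no $i$-children, this is a partition of $L_t$.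

**Step 3: connect the layers.** We need $\pi$ to preserve all $\sim_i$, and we also want
$$\mathrm{type}(\pi(x))\to\mathrm{type}(x).\tag{11}$$
Let $\pi$ map root to root; there (11) is $\tau_t\to\tau_{t+1}$. If $\pi(y)$ is defined with (11), then for an $i$-child $y(i,\rho')$ of $y$ we have $\rho'\in S_i(\mathrm{type}(y))$, so there is $\rho\in S_i(\mathrm{type}(\pi(y)))$ with $\rho\to\rho'$. Choose one and put $\pi(y(i,\rho'))=\pi(y)(i,\rho)$. Then (11) holds again, and $\pi$ preserves the sequence of agents, so the image is a legal node. Thus $\pi$ maps $i$-children of $y$ to $i$-children of $\pi(y)$, and nodes that are not $i$-children to such nodes, and so it preserves all $\sim_i$. On $L_0$ let a letter $p$ of $\varphi$ be true at $x$ iff $p\in Th(\mathrm{type}(x))$, which makes sense because each letter of $\varphi$ lies in $\mathrm{Sub}_0\subseteq\mathrm{Sub}_k$. Letters not in $\varphi$ are false. This is a finite layered structure.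

**Step 4: truth lemma.** We show: if $\mathrm{type}(x)\in\mathbb T_k$ and $\psi\in\mathrm{Sub}_k$, then $x\models\psi$ iff $\psi\in Th(\mathrm{type}(x))$. The proof is by induction on $\psi$, for all $x$ at once.

- *Letters:* by definition on $L_0$, and by (11) above.
- *Booleans:* coherence.
- *$Y\psi$, $P^*\psi$:* initiality on $L_0$, and (11) above; for $P^*$ by induction on the layer.
- *$K_i\psi\in\mathrm{Sub}_k$,* so $k\ge1$. Let $y$ be the top of the $\sim_i$-class of $x$, so $x=y$ or $x$ is an $i$-child of $y$, and let $\mathrm{type}(y)\in\mathbb T_{k'}$, where $k'=k$ or $k'=k+1$ respectively. If $x\neq y$, then $\mathrm{type}(x)\in S_i(\mathrm{type}(y))$ and (c3) applies, so in both cases $K_i\psi\in Th(\mathrm{type}(x))$ iff $K_i\psi\in Th(\mathrm{type}(y))$. By (c1) and (c2) at $y$, this holds iff $\psi$ is in $Th$ of the types of all members of the class: the $i$-children of $y$ have exactly the types in $S_i(\mathrm{type}(y))\subseteq\mathbb T_{k'-1}$, and $\psi\in\mathrm{Sub}_{k-1}\subseteq\mathrm{Sub}_{k'-1}$. By the induction hypothesis this holds iff all members of the class satisfy $\psi$, that is, iff $x\models K_i\psi$.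

So the root of $L_n$ satisfies $\varphi$, and Lemma 7 gives satisfiability in some $\mathbb F(M)$. This proves Proposition 8 and Theorem 3. $\square$

## 6. Common knowledge sees beyond every bounded depth

The graph in Proposition 8 is finite because types stop at depth $d$, and depth $d$ suffices because a formula of $K$-depth $d$ sees only worlds at distance at most $d$. For $C_{\{a,b\}}$ no depth suffices. For given $d$ take a chain of worlds $v_0\sim_av_1\sim_bv_2\sim_a\cdots v_{d+1}$ with agents alternating and no further relations. In one model let $p$ be true everywhere, in another everywhere except at $v_{d+1}$. Truth of an epistemic formula of $K$-depth $k$ at a world depends only on the worlds at distance $\le k$ (induction on the formula), so the two models agree at $v_0$ on all epistemic formulas over $p$ of $K$-depth $\le d$. But $C_{\{a,b\}}p$ holds at $v_0$ in the first and fails in the second. So there is no (c1) for $C_{\{a,b\}}$ on trees of bounded depth, and this is where the decidability proof ends.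

The obstruction suggests the opposite strategy. A formula with $C_{\{a,b\}}$ and $P^*$ can speak about a chain of histories of unbounded length, one for each cell of a Turing machine tape, and about all prefixes of these histories, one for each moment of time. Moreover, Perfect Recall gives us the grid for free: if
$$h_0\sim_bh_1\sim_ah_2\sim_b\cdots$$
are histories of length $n$, and $h_x^t$ is the prefix of $h_x$ of length $t$, then by (1) the prefixes $h^t_0,h^t_1,h^t_2,\dots$ form a chain with the same agents, for every $t\le n$. The point $h^t_x$ stands for cell $x$ at time $t$. The operator $Y$ is one step back in time, and $\Diamond_a$, $\Diamond_b$ are steps along the tape.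

The natural way to write on the grid is to use a letter for each tape symbol, true at $h^t_x$ if that symbol is in cell $x$ at time $t$. This fails at once: letters keep the value they have at the root, so the content of a cell could never change. As Example 6 showed, what changes along a history is knowledge. So a tape symbol must be coded by what the agents consider possible.

## 7. Coding a symbol by the length of an alternating path

From now on $a\ne b$ are two fixed agents; for $i\in\{a,b\}$ let $\bar i$ be the other one. Put $\ell^i_0=\top$ and
$$\ell^i_{j+1}=\big(p\wedge\Diamond_i(\neg p\wedge\ell^{\bar i}_j)\big)\vee\big(\neg p\wedge\Diamond_i(p\wedge\ell^{\bar i}_j)\big).\tag{12}$$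
So $\ell^i_j$ says that there is a path of $j$ steps, by $i,\bar i,i,\dots$ in turn, on which $p$ changes its value at each step. By induction on $j$, $\ell^i_{j+1}\to\ell^i_j$ is valid. An agent $i$ *carries the number $c$* if there is an $i$-alternative with $\neg p$ from which the longest such path starting with agent $\bar i$ has length exactly $c$.

*Example 9.* Let $w$ satisfy $p$, let $z_0,z_1,z_2$ satisfy $\neg p,p,\neg p$, and let the nontrivial classes be $\{w,z_0\}$ for $a$, $\{z_0,z_1\}$ for $b$ and $\{z_1,z_2\}$ for $a$. At $z_0$, $\ell^b_2$ is true via $z_1,z_2$, and $\ell^b_3$ is false, since $z_2$ is alone in its $b$-class. Thus at $w$ the agent $a$ carries the number $2$. If we announce something true exactly at $w,z_0,z_1$, agent $a$ carries the number $1$.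

By cutting the path $z_0,z_1,\dots$ with an announcement we change the number. But we can only lower it. Announcements pass to a submodel, and if $\ell^i_j$ holds at a world of a submodel, then it holds there in the larger model (induction on $j$, from (12)). So one gadget per cell would give a sequence of numbers that never increases, while a tape cell must be able to go through any sequence of symbols.

The way out is to equip each cell with one gadget *for each moment of time*. Only numbers $1,\dots,N$ count as symbols, where $N$ is the number of symbols. Gadgets for later moments are longer than $N$, and so cannot be read. At its moment a gadget is cut to the right length, and at the next moment it is deleted altogether. The announcements can do this because all these worlds will turn out to be definable by epistemic formulas.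

Two more design choices. A point $h_x$ of the chain is related to $h_{x-1}$ by one agent and to $h_{x+1}$ by the other, so if even cells are carried by $a$ and odd cells by $b$, then $h_x$ and $h_{x-1}$ share cell $x$, and $h_x$ sees the cells $x$ and $x+1$. To tell left from right we attach to each symbol its position mod $3$. Mod $2$ would not do, as the two cells seen by $h_x$ then have positions $x$ and $x+1$, and both orders look like "$k$, $k+1$". Mod $3$ the order is determined.

## 8. Machines and their space-time diagrams

**Normal form of machines.** The formula will detect halting in cell $1$, so we need machines that return there. We may assume that $T$ is deterministic with tape cells $1,2,3,\dots$, starts in $q_0$ on cell $1$ of the blank tape (blank $B$), moves $L$ or $R$ in every step, never moves left from cell $1$ in its run, and, if it reaches its only halting state $q_h\ne q_0$, is then on cell $1$.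

To see this, let $T'$ be any deterministic machine on such a tape, with initial state $q_0'$ and halting state $q_h'\neq q_0'$, moving in every step, where moving left from cell $1$ counts as not halting. Halting on the blank tape for such machines is $\Sigma^0_1$-complete. Let $\Gamma'$ be its alphabet, $\Gamma=\Gamma'\cup\{\gamma^\bullet:\gamma\in\Gamma'\}$, and let $q_0,\mathit{ret},\mathit{ret}',\mathit{loop},q_h$ be new states. The machine $T$ works as follows.

- In its first step (state $q_0$, reading $B$ on cell $1$) $T$ acts like $T'$ in $q_0'$ reading $B$, but writes a marked symbol.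
- On an unmarked symbol in a state of $T'$, $T$ acts like $T'$. On $\gamma^\bullet$ it acts like $T'$ on $\gamma$, but writes the marked version of the new symbol.
- Both in the first step and on a marked symbol, if $T'$ would move left, $T$ instead keeps or writes a marked symbol, moves right and enters $\mathit{loop}$, in which it moves right forever.
- Otherwise, whenever $T'$ would enter $q_h'$, $T$ enters $\mathit{ret}$. In $\mathit{ret}$ it moves left over unmarked symbols; on a marked symbol it moves right into $\mathit{ret}'$. From $\mathit{ret}'$ it moves left into $q_h$. Symbols are left unchanged.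
- All remaining transitions are arbitrary right moves.

After the first step exactly cell $1$ is marked. So $T$ never moves left from cell $1$. In $\mathit{ret}$ it walks to cell $1$, then to cell $2$ in $\mathit{ret}'$, then to cell $1$ in $q_h$. It halts iff $T'$ does.

**The diagram.** Let $Q$ be the state set, $\delta$ the transition function and $\Sigma=\Gamma\cup(Q\times\Gamma)\cup\{\vdash,\dashv\}$. Elements of $Q\times\Gamma$ are called *head symbols*. For $t,x\ge0$ let $c(t,0)=\,\vdash$, and for $x\ge1$ let $c(t,x)$ be the symbol in cell $x$ at time $t$, paired with the state if the head is there. A halted configuration is frozen. Then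
$$c(t+1,x)=g(c(t,x-1),c(t,x),c(t,x+1))\qquad(x\ge1),\tag{13}$$
where $g(l,s,r)$, for $l\neq\,\dashv$, $s\notin\{\vdash,\dashv\}$, $r\neq\,\vdash$, is given by:

- $s=(q_h,\gamma)\mapsto s$;
- $s=(q,\gamma)$ with $q\neq q_h$ and $\delta(q,\gamma)=(q',\gamma',\cdot)$: $\mapsto\gamma'$;
- $s=\gamma\in\Gamma$: $\mapsto(q',\gamma)$ if $l$ is a head symbol moving right into $q'$; else $\mapsto(q',\gamma)$ if $r$ is a head symbol moving left into $q'$; else $\mapsto\gamma$.

(Head symbols with state $q_h$ do not move.) The symbol $\dashv$ does not occur in the diagram; it will mark the end of a finite chain. As neither $\dashv$ nor $B$ is a head symbol,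
$$g(l,s,\dashv)=g(l,s,B).\tag{14}$$
And $T$ halts iff $c(t,1)\in\{q_h\}\times\Gamma$ for some $t$.

*Example 10.* Let $\delta(q_0,B)=(q_1,1,R)$ and $\delta(q_1,B)=(q_h,B,L)$. The rows for $t=0,1,2$ begin with
$$\vdash,(q_0,B),B,B;\qquad\vdash,1,(q_1,B),B;\qquad\vdash,(q_h,1),B,B .$$
For instance $g((q_0,B),B,B)=(q_1,B)$ and $g(\vdash,1,(q_1,B))=(q_h,1)$.

## 9. The formula $\Phi_T$

Let $\Delta=\Sigma\times\mathbb Z_3$, $N=|\Delta|$, and let $\#:\Delta\to\{1,\dots,N\}$ be a bijection. For $i\in\{a,b\}$ and $c\in\Delta$, $k\in\mathbb Z_3$ put
$$\theta^i_c=\Diamond_i\big(\neg p\wedge\ell^{\bar i}_{\#c}\wedge\neg\ell^{\bar i}_{\#c+1}\big),\qquad\theta^i_{[k]}=\bigvee_{s\in\Sigma}\theta^i_{(s,k)},\qquad D^i_k=\theta^i_{[k]}\wedge\theta^{\bar i}_{[k+1]}.$$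
Read $\theta^i_c$ as "agent $i$ carries content $c$", and $D^i_k$ as "this is a point of the chain with a cell of position $k$ on its left, carried by $i$, and one of position $k+1$ on its right, carried by $\bar i$". Indices $k$ are always mod $3$. All these formulas are epistemic. As $\theta^i_c$ begins with $\Diamond_i$,

(15) $\theta^i_c$ has the same truth value at $\sim_i$-related histories.

The formula $\Phi_T$ is the conjunction of

(A) $\ H\,\theta^a_{(\vdash,0)}\wedge\bigvee_{\gamma\in\Gamma}\theta^b_{((q_h,\gamma),1)}$

and of $C_{\{a,b\}}$ applied to the conjunction, over all $i\in\{a,b\}$ and $k\in\mathbb Z_3$, of the following.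

- (B) $D^i_k\to HD^i_k$; $\ (D^i_k\wedge\theta^{\bar i}_{(\dashv,k+1)})\to H\theta^{\bar i}_{(\dashv,k+1)}$; $\ (D^i_k\wedge\neg\theta^{\bar i}_{(\dashv,k+1)})\to H\neg\theta^{\bar i}_{(\dashv,k+1)}$.
- (C) $(D^i_k\wedge\neg\theta^{\bar i}_{(\dashv,k+1)})\to\Diamond_{\bar i}D^{\bar i}_{k+1}$.
- (U) $H\big(D^i_k\to\neg(\theta^j_c\wedge\theta^j_{c'})\big)$ for $j\in\{a,b\}$ and $c\neq c'$ in $\Delta$.
- (I) $H\big((\neg Y\top\wedge D^i_k)\to[(\theta^i_{(\vdash,k)}\to\theta^{\bar i}_{((q_0,B),k+1)})\wedge(\neg\theta^i_{(\vdash,k)}\to\theta^{\bar i}_{(B,k+1)}\vee\theta^{\bar i}_{(\dashv,k+1)})]\big)$.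
- (R) For $l\neq\,\dashv$, $s\notin\{\vdash,\dashv\}$, $r\ne\,\vdash$ in $\Sigma$: $\ H\big(Y\big[D^i_k\wedge\theta^i_{(l,k)}\wedge\theta^{\bar i}_{(s,k+1)}\wedge\Diamond_{\bar i}(D^{\bar i}_{k+1}\wedge\theta^i_{(r,k+2)})\big]\to\theta^{\bar i}_{(g(l,s,r),k+1)}\big)$.
- (E) $H\neg\big(D^i_k\wedge\theta^i_{(s,k)}\wedge\theta^{\bar i}_{(\dashv,k+1)}\big)$ for every head symbol $s$.

(A) says that we start at the left end of the tape and that cell $1$ shows $q_h$ now. (B) says that points of the chain, and its end, were so at all earlier times. (C) continues the chain to the right, (U) makes contents unique, (I) describes time $0$, (R) is the local rule (13), and (E) keeps the head away from the end of the chain. $\Phi_T$ is computable from $T$, dynamic-free, and uses only $p$, $a,b$, one outermost $C_{\{a,b\}}$, $Y$ and $P^*$.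

## 10. From a history satisfying $\Phi_T$ to a halting run

Here we prove part 1 of Theorem 1. Let $\Phi_T$ hold at a history $h_0$ of length $n$ in some $\mathbb F(M)$. Let $\alpha(x)=a$ for even $x$ and $\alpha(x)=b$ for odd $x$.

**Step 1: build the chain.** By (A), $h_0\models D^a_0$. Since $\sim_a$ is reflexive, (B)–(E) hold at $h_0$ and at all histories reachable from it by $\sim_a,\sim_b$ steps. Suppose $h_x\models D^{\alpha(x)}_x$ is reachable from $h_0$. If $h_x\models\theta^{\alpha(x+1)}_{(\dashv,x+1)}$, stop and put $m=x+1$. Otherwise (C) gives $h_{x+1}\sim_{\alpha(x+1)}h_x$ with $h_{x+1}\models D^{\alpha(x+1)}_{x+1}$, again reachable from $h_0$. If this never stops, put $m=\infty$. All $h_x$ have length $n$. Let $h^t_x$ be the prefix of $h_x$ of length $t\le n$. By (1),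
$$h^t_{x-1}\sim_{\alpha(x)}h^t_x .\tag{16}$$

**Step 2: read contents off the grid.** By the first part of (B), $h^t_x\models D^{\alpha(x)}_x$ for all $t\le n$. So by (U), at $h^t_x$ there is exactly one $c$ with $\theta^{\alpha(x)}_c$ and exactly one $c'$ with $\theta^{\alpha(x+1)}_{c'}$, and their positions are $x$ and $x+1$ mod $3$. By (15) and (16), $h^t_{x-1}$ and $h^t_x$ agree on the formulas $\theta^{\alpha(x)}_c$. Hence for $0\le x\le m$, $x<\infty$, there is a well-defined $\kappa(t,x)\in\Sigma$ such that
$$\theta^{\alpha(x)}_{(\kappa(t,x),x)}\text{ holds at }h^t_x\ (\text{if }x<m)\text{ and at }h^t_{x-1}\ (\text{if }x\ge1).\tag{17}$$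

**Step 3: the borders.** By (A), $\kappa(t,0)=\,\vdash$ for all $t\leq n$. By the second part of (B) at $h_{m-1}$, $\kappa(t,m)=\,\dashv$ for all $t$ if $m<\infty$. By the third part of (B) at $h_{x-1}$, $\kappa(t,x)\ne\,\dashv$ for $1\le x<m$. By (A) and uniqueness, $\kappa(n,1)\in\{q_h\}\times\Gamma$. In particular $\kappa(n,1)\ne\,\dashv$, so $m\ge2$.

**Step 4: the grid carries the run.** *Claim.* For $t\le n$: $\kappa(t,x)=c(t,x)$ for all $0\le x<m$; and if $m<\infty$, then $c(t,x)=B$ for all $x\ge m$.

The proof is by induction on $t$. Let $t=0$. For $x=0$ both sides are $\vdash$. (I) at $h^0_0$ gives $\kappa(0,1)=(q_0,B)=c(0,1)$. For $2\le x<m$, inductively $\kappa(0,x-1)=c(0,x-1)\ne\,\vdash$. So (I) at $h^0_{x-1}$ gives $\kappa(0,x)\in\{B,\dashv\}$, and by Step 3 $\kappa(0,x)=B=c(0,x)$. And $c(0,x)=B$ for $x\ge m$, as $m\ge2$.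

Now let $t+1\le n$ and assume the claim for $t$. For $x=0$ both sides are $\vdash$. Let $1\le x<m$, and put $l=\kappa(t,x-1)$, $s=\kappa(t,x)$, $r=\kappa(t,x+1)$. By the induction hypothesis $l=c(t,x-1)\ne\,\dashv$ and $s=c(t,x)\notin\{\vdash,\dashv\}$, and either $x+1<m$ and $r=c(t,x+1)\neq\,\vdash$, or $x+1=m$, $r=\,\dashv$ and $c(t,m)=B$. Consider the instance of (R) with $i=\alpha(x-1)$, $k=x-1$ and these $l,s,r$. Its premise holds at $h^{t+1}_{x-1}$: the predecessor $h^t_{x-1}$ satisfies $D^i_k$, $\theta^i_{(l,k)}$ and $\theta^{\bar i}_{(s,k+1)}$ by (17). By (16) the history $h^t_x$ is a witness for $\Diamond_{\bar i}$, since it satisfies $D^{\bar i}_{k+1}$ and $\theta^{i}_{(r,k+2)}$ (note $\alpha(x+1)=i$). So $\kappa(t+1,x)=g(l,s,r)$ by uniqueness, and in either case this is $c(t+1,x)$, by (13), and by (14) if $r=\,\dashv$.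

Finally let $m<\infty$. By (E) at $h^t_{m-1}$, $c(t,m-1)=\kappa(t,m-1)$ is not a head symbol. By the induction hypothesis $c(t,x)=B$ for all $x\ge m$. So for $x\ge m$ none of $c(t,x-1),c(t,x),c(t,x+1)$ is a head symbol, and $c(t+1,x)=c(t,x)=B$. This proves the claim.

**Step 5: conclusion.** $c(n,1)=\kappa(n,1)\in\{q_h\}\times\Gamma$, so $T$ halts. $\square$

We used no property of the event models that occur in the history. Also, the proof shows that $c(n,1)$ is a halting symbol where $n$ is the length of the history.

## 11. From a halting run to a history satisfying $\Phi_T$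

Here we prove part 2. Let $c(n,1)\in\{q_h\}\times\Gamma$ and put $m=n+3$. For $t\le n$ let $\kappa(t,x)=c(t,x)$ if $x<m$, and $\kappa(t,m)=\,\dashv$. At a time $t\le n$ the head is on a cell $\le t+1\le n+1$, so

(18) $c(t,m)=B$, and $c(t,m-1)$ is not a head symbol.

**Step 1: the models $M_0\supseteq M_1\supseteq\dots\supseteq M_n$.** We build the model with the gadgets of Section 7. There are main worlds $w_0,\dots,w_{m-1}$, and gadgets $(x,r)$ for $0\le x\le m$, $0\le r\le n+1$, made of worlds $z_u=z^{x,r}_u$, $u\ge0$. In $M_t$ all main worlds are present, and the gadget $(x,r)$ is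

- absent if $r<t$;
- $z_0,\dots,z_L$ with $L=\#(\kappa(t,x),x\bmod3)\le N$ if $r=t$;
- $z_0,\dots,z_L$ with $L=N+1+r$ if $r>t$.

From $M_t$ to $M_{t+1}$, the gadgets $(x,t)$ are deleted and the gadgets $(x,t+1)$ are cut from $L=N+2+t$ to $L\leq N$; the others do not change. So the models decrease. The gadgets $(x,n+1)$ always have $L=N+n+2$. The letter $p$ is true at main worlds and at $z_u$ for odd $u$, and false at $z_u$ for even $u$. Other letters are false everywhere.

The relations, restricted to the worlds present, are as follows. For $0\le x\le m$, the set
$$C_x=\{w_{x-1},w_x\ (\text{those that exist})\}\cup\{z^{x,r}_0:r\}$$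
is an $\alpha(x)$-class. In a gadget $(x,r)$, with $i=\alpha(x)$, the set $K_u=\{z_u,z_{u+1}\}$ is a class of agent $f(u)$, where $f(u)=\bar i$ for even $u$ and $f(u)=i$ for odd $u$; at the end, $K_L=\{z_L\}$. Then every world lies in exactly one $a$-class and one $b$-class: $w_x$ in $C_x$ and $C_{x+1}$; $z_0^{x,r}$ in $C_x$ and $K_0$; $z_u$ with $u\ge1$ in $K_{u-1}$ and $K_u$. In each case the two classes belong to different agents. The relations on $M_t$ are the restrictions of those on $M_0$. Agents other than $a,b$ get the identity.

Note $\overline{f(u)}=f(u+1)$. Put $b(0)=i$ and $b(u)=f(u-1)$ for $u\ge1$: the agent that leads from $z_u$ back towards the main worlds. Then $b(u)=\overline{f(u)}$, and $b(u-1)=\overline{b(u)}$ for $u\ge1$.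

**Step 2: path lengths in gadgets.** We compute the formulas $\ell$ at gadget worlds, in both directions.

*Fact 1.* In $M_t$, in a gadget of current length $L$: $z_u\models\ell^{f(u)}_j$ iff $j\le L-u$. This is by induction on $j$. For $j=0$ it is clear, as $u\le L$. For $j+1$: the only member of the $f(u)$-class of $z_u$ with the opposite value of $p$ is $z_{u+1}$ (none if $u=L$), and the next agent is $\overline{f(u)}=f(u+1)$. So $\ell^{f(u)}_{j+1}$ holds at $z_u$ iff $u<L$ and $j\le L-u-1$, that is, iff $j+1\le L-u$.

*Fact 2.* In $M_t$: $z_u\models\ell^{b(u)}_{u+N+3}$. So looking backwards, paths are long. For $u=0$: step by $i=\alpha(x)$ from $z_0$ ($\neg p$) to a main world $w\in C_x$ ($p$), then by $\bar i$ to $z_0^{x',n+1}$ ($\neg p$), where $C_{x'}$ is the other one of these sets that contains $w$; so $x'=x\pm1$ and $\alpha(x')=\bar i$. The gadget $(x',n+1)$ has length $N+n+2\ge N+1$ in every $M_t$. Since $\overline{\alpha(x')}=i$ is the agent $f(0)$ of that gadget, Fact 1 gives $z_0^{x',n+1}\models\ell^i_{N+1}$. Altogether $z_0\models\ell^i_{N+3}$. For $u\ge1$: step by $b(u)=f(u-1)$ to $z_{u-1}$, which has the opposite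 value of $p$. The next agent is $\overline{b(u)}=b(u-1)$, and $z_{u-1}\models\ell^{b(u-1)}_{u-1+N+3}$ by induction.

**Step 3: contents.** Now we determine which $\theta^i_c$ hold where. In $M_t$:

(a) On $C_x$ with $i=\alpha(x)$, $\theta^i_c$ holds iff $c=(\kappa(t,x),x\bmod3)$. Indeed the $\neg p$-members of $C_x$ are the $z_0^{x,r}$ with $r\ge t$. By Fact 1 their maximal $\ell^{\bar i}$-length is $\#(\kappa(t,x),x\bmod3)$ for $r=t$, and $N+1+r>N$ for $r>t$.

(b) On $K_u$ with $u$ even, no $\theta^{f(u)}_c$ holds. The only $\neg p$-member of $K_u$ is $z_u$, and there $\ell^{b(u)}_{N+3}$ holds by Fact 2, hence $\ell^{b(u)}_{\#c+1}$ holds, where $b(u)=\overline{f(u)}$.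

Every gadget world lies in some $K_u$ with $u$ even, and $D^j_k$ requires contents for both agents. So no $D^j_k$ holds at a gadget world. At $w_x$ the content is $(\kappa(t,x),x)$ for $\alpha(x)$ and $(\kappa(t,x+1),x+1)$ for $\alpha(x+1)$. So $D^{\alpha(x)}_k$ holds at $w_x$ iff $k\equiv x$. And $D^{\alpha(x+1)}_k$ would require $k\equiv x+1$ and $k+1\equiv x$, which is impossible as $x+2\not\equiv x$ mod $3$. We have shown
$$M_t,v\models D^i_k\iff v=w_x\text{ for some }x\text{ with }\alpha(x)=i\text{ and }x\equiv k\ (\mathrm{mod}\ 3).\tag{19}$$

**Step 4: $\Phi_T$ holds in the sequence of models.** We check the formula before realizing the sequence by announcements. Interpret dynamic-free formulas at pairs $(t,v)$ with $v\in M_t$, evaluating $K_i,C_G$ in $M_t$ and letting $Y,P^*$ go from $(t,v)$ to $(t-1,v)$, respectively to $(s,v)$ with $s\le t$. We show that $\Phi_T$ holds at $(n,w_0)$; for (B)–(E) we show that they hold at all $(n,v)$.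

- (A): for all $t$, the $a$-content of $w_0$ in $M_t$ is $(\vdash,0)$, and $\kappa(n,1)=c(n,1)\in\{q_h\}\times\Gamma$ as $1<m$.
- (B): if $D^i_k$ holds at $(n,v)$, then $v=w_x$ as in (19), and by (19) it holds at all $(t,w_x)$. The formula $\theta^{\bar i}_{(\dashv,k+1)}$ holds at $(t,w_x)$ iff $x+1=m$, independently of $t$.
- (C): if the right content of $w_x$ is not $\dashv$, then $x+1<m$, and $w_{x+1}\in C_{x+1}$ satisfies $D^{\bar i}_{k+1}$.
- (U): by (a) and (19).
- (I): $\neg Y\top$ means $t=0$. If $x=0$, then $\kappa(0,0)=\,\vdash$ and $\kappa(0,1)=(q_0,B)$. If $x\ge1$, then $\kappa(0,x)\ne\,\vdash$ and $\kappa(0,x+1)\in\{B,\dashv\}$.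
- (R): by (19) the premise can hold only at some $(t+1,w_x)$ with $i=\alpha(x)$, $k\equiv x$, and the only possible $\Diamond_{\bar i}$-witness in $C_{x+1}$ is $w_{x+1}$. So $l=\kappa(t,x)$, $s=\kappa(t,x+1)$ with $x+1<m$ (as $s\neq\,\dashv$), and $r=\kappa(t,x+2)$. By (13), and by (14) and (18) in case $x+2=m$, $g(l,s,r)=c(t+1,x+1)=\kappa(t+1,x+1)$. So the conclusion holds at $(t+1,w_x)$.
- (E): a violation would require $x+1=m$ and that $\kappa(t,m-1)$ is a head symbol, against (18).

**Step 5: every world is definable.** To cut $M_t$ down to $M_{t+1}$ by an announcement we need, for every world $v$ of $M_t$, an epistemic formula $\omega^t_v$ over $p,a,b$ that is true in $M_t$ exactly at $v$. We omit $t$ on the right-hand sides.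

- $\omega^t_{w_0}=D^a_0\wedge\theta^a_{(\vdash,0)}$. By (19) and (a), only $w_0$ satisfies this, as $\kappa(t,x)=\,\vdash$ only for $x=0$.
- $\omega^t_{w_{x+1}}=D^{\alpha(x+1)}_{x+1}\wedge\Diamond_{\alpha(x+1)}\omega_{w_x}$. Indeed the $\alpha(x+1)$-class of $w_x$ is $C_{x+1}$, and by (19) only $w_{x+1}$ in it satisfies $D^{\alpha(x+1)}_{x+1}$.
- $\omega^t_{z^{x,r}_0}=\neg p\wedge\Diamond_{\alpha(x)}\omega_w\wedge\ell^{\overline{\alpha(x)}}_L\wedge\neg\ell^{\overline{\alpha(x)}}_{L+1}$, where $w\in C_x$ is a main world and $L$ is the current length of the gadget. For fixed $x$, the lengths of the gadgets $(x,r)$ present in $M_t$ are pairwise distinct: the one with $r=t$ is at most $N$, the others are $N+1+r$.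
- $\omega^t_{z_{u+1}}=\pm p\wedge\Diamond_{f(u)}\omega_{z_u}$, with the sign opposite to the value of $p$ at $z_u$; the $f(u)$-class of $z_u$ is $\{z_u,z_{u+1}\}$.

**Step 6: the announcements.** For $0\le t<n$ let $P_{t+1}=\bigvee_{v\in M_{t+1}}\omega^t_v$. In $M_t$ it is true exactly on $M_{t+1}$. By induction on $t$, the histories of $\mathbb F(M_0)$ with event sequence $(!P_1)\cdots(!P_t)$ are exactly the $v(!P_1)\cdots(!P_t)$ with $v\in M_t$, and their relations are those of $M_t$. In the induction step we use that epistemic formulas at such histories depend only on histories with the same event sequence, by (1) and because each $!P$ has only one event. So the pairs $(t,v)$ are isomorphic to these histories, also with respect to $Y$ and $P^*$. As $\Phi_T$ is dynamic-free, it holds at $w_0(!P_1)\cdots(!P_n)$. $\square$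

**Conclusion of the proof of Theorem 1.** $\Phi_T$ is satisfiable iff $T$ halts, that is, $\neg\Phi_T$ is valid iff $T$ does not halt. So validity is $\Pi^0_1$-hard. If forests are built only from a class of event models that contains all public announcements of epistemic formulas, then Section 10 applies unchanged, as it uses nothing about the event models, and the history of Section 11 is available. So the equivalence still holds. This proves Theorem 1. $\square$

## 12. Filtration along a fixed event sequence: proof of Theorem 2

It remains to bound the complexity from above. A standard filtration identifies worlds that agree on finitely many formulas. Here we must in addition preserve which sequences $w\sigma$ are histories, so the filtration is made relative to a given event sequence. Let $\varphi_0$ be true at $w_0\sigma_0$ in $\mathbb F(M)$.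

**Step 1: the finite set of relevant pairs.** We collect all pairs (event sequence, formula) that the evaluation of $\varphi_0$ can touch. Let $\mathcal F$ be the least set of pairs that contains $(\sigma_0,\varphi_0)$ and is such that for $(\sigma,\psi)\in\mathcal F$, with $\sigma=(E_1,e_1)\cdots(E_n,e_n)$:

- $(\sigma',\psi)\in\mathcal F$ for all $\sigma'\approx\sigma$;
- $(\sigma{\restriction}(k-1),\mathrm{pre}(e_k))\in\mathcal F$ for $1\le k\le n$;
- if $\psi$ is $\neg\chi$, $\chi\wedge\chi'$, $K_i\chi$ or $C_G\chi$, the pairs of $\sigma$ with $\chi$ (and $\chi'$) are in $\mathcal F$;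
- if $\psi=\langle E,e\rangle\chi$, then $(\sigma,\mathrm{pre}(e))$ and $(\sigma(E,e),\chi)$ are in $\mathcal F$;
- if $\psi=Y\chi$ and $n\ge1$, then $(\sigma{\restriction}(n-1),\chi)\in\mathcal F$; if $\psi=P^*\chi$, then $(\sigma{\restriction}k,\chi)\in\mathcal F$ for all $k\le n$.

Each rule produces finitely many pairs. All rules except the first strictly lower $\mu$, as computed in Section 1, and the first preserves $\mu$ and stays in a finite $\approx$-class. So $\mathcal F$ is finite.

**Step 2: the quotient.** For $w\in W$, $(\sigma,\psi)\in\mathcal F$ and $i\in A$ let $A_i(w,\sigma,\psi)$ be the statement: *for all $v\sim_iw$ and $\sigma'\sim_i\sigma$, if $v\sigma'$ is a history, then $v\sigma'\models\psi$.* It is not required that $w\sigma$ is a history. Clearly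

(20) if $w\sim_iw'$, then $A_i(w,\sigma,\psi)$ iff $A_i(w',\sigma,\psi)$.

Let $w\equiv w'$ iff $w,w'$ agree on all letters that occur in formulas of pairs of $\mathcal F$ and on all statements $A_i(\cdot,\sigma,\psi)$ with $(\sigma,\psi)\in\mathcal F$, $i\in A$. There are finitely many classes $[w]$. Let $M^f$ have the classes as worlds, the induced valuation for the letters just mentioned (other letters false), and
$$[w]\sim_i[w']\iff w,w'\text{ agree on all }A_i(\cdot,\sigma,\psi),\ (\sigma,\psi)\in\mathcal F.$$
This is a well-defined equivalence relation, and by (20) $w\sim_iw'$ implies $[w]\sim_i[w']$.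

**Lemma 9.** For $w\in W$ and $(\sigma,\psi)\in\mathcal F$: (i) $w\sigma$ is a history of $\mathbb F(M)$ iff $[w]\sigma$ is a history of $\mathbb F(M^f)$; (ii) if so, $w\sigma\models\psi$ iff $[w]\sigma\models\psi$.

*Proof.* Induction on $\mu(\sigma,\psi)$. Part (i) follows, prefix by prefix, from the induction hypothesis for the pairs $(\sigma{\restriction}(k-1),\mathrm{pre}(e_k))$. For (ii), letters hold by the choice of $\equiv$; Booleans are immediate; for $\langle E,e\rangle\chi$ use (i) and (ii) for $(\sigma(E,e),\chi)$; for $Y\chi$ and $P^*\chi$ use the pairs of the prefixes with $\chi$. Two cases remain.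

*$\psi=K_i\chi$.* Suppose $w\sigma\models K_i\chi$, and let $[v]\sigma'$ be a history with $[w]\sigma\sim_i[v]\sigma'$. By (2), $A_i(w,\sigma,\chi)$ holds, and hence $A_i(v,\sigma,\chi)$, as $[w]\sim_i[v]$ and $(\sigma,\chi)\in\mathcal F$. By the induction hypothesis for $(\sigma',\chi)$, $v\sigma'$ is a history. As $v\sim_iv$ and $\sigma'\sim_i\sigma$, we get $v\sigma'\models\chi$, so $[v]\sigma'\models\chi$. Conversely, suppose $[w]\sigma\models K_i\chi$ and let $w\sigma\sim_iv\sigma'$, both histories. By the induction hypothesis $[v]\sigma'$ is a history, and $[w]\sigma\sim_i[v]\sigma'$. So $[v]\sigma'\models\chi$ and $v\sigma'\models\chi$.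

*$\psi=C_G\chi$.* Suppose $w\sigma\models C_G\chi$. Let $[v_0]\rho_0,\dots,[v_q]\rho_q$, $q\ge1$, be a chain of histories of $\mathbb F(M^f)$ with $v_0=w$, $\rho_0=\sigma$ and $[v_j]\rho_j\sim_{i_j}[v_{j+1}]\rho_{j+1}$, $i_j\in G$. All $\rho_j\approx\sigma$, so by the induction hypothesis for $(\rho_j,\chi)$ all $v_j\rho_j$ are histories of $\mathbb F(M)$. They need not form a chain there, but we show by induction on $j$ that $v_j\rho_j\models C_G\chi$, and $v_j\rho_j\models\chi$ if $j\ge1$. For $j=0$ this is given. If $v_j\rho_j\models C_G\chi$, then all histories $\sim_{i_j}$-related to it satisfy $\chi$ and $C_G\chi$, so $A_{i_j}(v_j,\rho_j,\chi)$ and $A_{i_j}(v_j,\rho_j,C_G\chi)$ hold. Both pairs are in $\mathcal F$ by the first and third rules, so these statements hold for $v_{j+1}$ in place of $v_j$. Since $v_{j+1}\sim_{i_j}v_{j+1}$ and $\rho_{j+1}\sim_{i_j}\rho_j$, the history $v_{j+1}\rho_{j+1}$ satisfies $\chi$ and $C_G\chi$. At the end $v_q\rho_q\models\chi$, hence $[v_q]\rho_q\models\chi$ by the induction hypothesis. Conversely, suppose $[w]\sigma\models C_G\chi$. A nonempty chain of $\bigcup_{i\in G}\sim_i$ steps in $\mathbb F(M)$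 from $w\sigma$ is mapped by $v\sigma'\mapsto[v]\sigma'$ to such a chain in $\mathbb F(M^f)$ from $[w]\sigma$, by part (i) of the induction hypothesis for the pairs $(\sigma',\chi)$. The last element of the image satisfies $\chi$, so by (ii) the last element of the original chain does. $\square$

**Step 3: conclusion.** By Lemma 9, $\varphi_0$ is true at $[w_0]\sigma_0$ in $\mathbb F(M^f)$, and $M^f$ is finite with only finitely many letters not everywhere false. For such a model, truth at $w\sigma$ is computable by recursion on $\mu$, since only the finitely many histories of given shapes are involved. Enumerating such finite models (up to isomorphism), their worlds and all event sequences, we enumerate all satisfiable formulas. So the set of satisfiable formulas is r.e., and validity is $\Pi^0_1$. With Theorem 1, validity is $\Pi^0_1$-complete for $|A|\ge2$. This proves Theorem 2, and with Theorem 3 also Corollary 4. $\square$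

The model $M^f$ is finite, but its size depends on $\sigma_0$, and the length of $\sigma_0$ cannot be bounded computably. Suppose $f$ were a computable function such that every satisfiable dynamic-free formula $\varphi$ (with at least two agents) is true at some history of length at most $f(\varphi)$. If $T$ halts, then $\Phi_T$ is satisfiable by Section 11, so it is true at a history of some length $n\le f(\Phi_T)$, and by Section 10 $c(n,1)$ is then a halting symbol. So $T$ would halt iff it halts within $f(\Phi_T)$ steps, which would decide the halting problem. For $|A|\ge2$ validity is thus co-r.e. but not r.e., hence not recursively axiomatizable, though far below the $\Pi^1_1$ level quoted for unbounded future modalities.
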